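\title{The completely mitotic degrees are nowhere dense}

\begin{abstract}
A recursively enumerable (r.e.) set is mitotic if it is the disjoint union of two r.e.\ sets, each Turing equivalent to the whole set, and an r.e.\ degree is completely mitotic if all of its r.e.\ sets are mitotic. We prove that every interval $\mathbf a<\mathbf b$ of r.e.\ degrees contains an interval $\mathbf c<\mathbf d$ in which no degree is completely mitotic. The proof is an infinite-injury construction of r.e.\ sets $C<_TD$. An r.e.\ set $W$ between $C$ and $D$ is controlled from above by restraining $D$ and from below by enumerating into $C$, and this control suffices to build a nonmitotic set of the degree of $W$.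
\end{abstract}

\section{Introduction}\label{sec:intro}

We work with recursively enumerable (r.e.) subsets of $\mathbb N$ under Turing reducibility $\le_T$. The r.e.\ Turing degrees form an upper semilattice $\mathbb R$ with least element $\mathbf 0$, the degree of the recursive sets. The ordering of $\mathbb R$ is dense: if $\mathbf a<\mathbf b$, then $\mathbf a<\mathbf x<\mathbf b$ for some $\mathbf x\in\mathbb R$.

A \emph{splitting} of an r.e.\ set $A$ is a pair $A_1,A_2$ of disjoint r.e.\ sets with $A_1\cup A_2=A$. Each half is computable from $A$: a number outside $A$ is in neither half, and for a number in $A$ one enumerates both halves until it appears. The set $A$ is \emph{mitotic} if it has a splitting with $A_1\equiv_TA_2\equiv_TA$, that is, if $A$ can be cut so that each half still carries all the information in $A$.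

Two examples show what this notion says about degrees. A recursive set $E$ is mitotic, by the splitting $E,\emptyset$. For any r.e.\ set $A$, the set $\{2x:x\in A\}\cup\{2x+1:x\in A\}$ is mitotic and has the degree of $A$. So every r.e.\ degree contains a mitotic set, and the property that can tell degrees apart is that of containing nothing else: an r.e.\ degree is \emph{completely mitotic} if every r.e.\ set of that degree is mitotic. The degree $\mathbf 0$ is completely mitotic. Recall that $\mathbf a$ is \emph{low} if $\mathbf a'=\mathbf 0'$ and \emph{high} if $\mathbf a'=\mathbf 0''$, where $'$ is the Turing jump, and call a class $\mathcal C\subseteq\mathbb R$ \emph{nowhere dense} if for all $\mathbf a<\mathbf b$ in $\mathbb R$ there are $\mathbf c,\mathbf d\in\mathbb R$ with $\mathbf a\le\mathbf c<\mathbf d\le\mathbf b$ such that no r.e.\ degree $\mathbf x$ with $\mathbf c\le\mathbf x\le\mathbf d$ lies in $\mathcal C$. (Since $\mathbb R$ is dense, an open interval contains a closed one, so it makes no difference whether the small interval is taken closed or open.) The following is known.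
\begin{itemize}
\item[(i)] (Ingrassia; Downey and Slaman) The degrees containing nonmitotic r.e.\ sets are dense in $\mathbb R$. Thus no interval of $\mathbb R$ consists entirely of completely mitotic degrees.
\item[(ii)] (Downey and Slaman) The low completely mitotic degrees are nowhere dense in $\mathbb R$.
\item[(iii)] (Downey and Slaman) There exist a low nonzero completely mitotic r.e.\ degree and a high completely mitotic r.e.\ degree.
\end{itemize}
Question 8.17 of \cite{splitting} asks: \emph{are the completely mitotic degrees nowhere dense in $\mathbb R$?}

Result (i) does not decide this, because a class and its complement can both be dense, as the rationals and the irrationals are in the real line. Result (ii) decides it for intervals $[\mathbf a,\mathbf b]$ with $\mathbf b$ low, since the jump is monotone and so every degree below a low degree is low; this suggests the answer yes. But (ii) says nothing about an interval whose lower end is not low, since such an interval contains no low degree, and by (iii) completely mitotic degrees are not confined to the low ones. The answer is nevertheless yes.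

\begin{theorem}\label{thm:main}
Let $A<_TB$ be r.e.\ sets. There are r.e.\ sets $C,D$ with $A\le_TC<_TD\le_TB$ such that for every r.e.\ set $W$ with $C\le_TW\le_TD$ there is a nonmitotic r.e.\ set $X\equiv_TW$. Hence the completely mitotic degrees are nowhere dense in $\mathbb R$.
\end{theorem}

The proof does not use (i)--(iii). What separates the theorem from (i) is that the sets $W$ are not ours to build. We build only the endpoints $C$ and $D$; an opponent then plays every r.e.\ set $W$ between them, and for each we must produce a nonmitotic copy.

Section~\ref{sec:setup} replaces mitoticity by a property that is easier to diagonalize against and lists the requirements. Section~\ref{sec:ideas} presents the three ideas of the construction on small cases. The construction is in Section~\ref{sec:construction} and its verification in Sections~\ref{sec:invariants}--\ref{sec:R}. Section~\ref{sec:complements} discusses uniformity and the endpoints of the interval.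

\section{Autoreducibility and the requirements}\label{sec:setup}

\subsection{Conventions}
Sets are identified with their characteristic functions, and $F\restriction n$ is the restriction of $F$ to the numbers below $n$. A \emph{functional} is an oracle Turing machine; $\Gamma(F;m)$ is its output on input $m$ with oracle $F$, and $\Gamma(F)=G$ means that $\Gamma(F;m)$ converges to $G(m)$ for all $m$. Let $(\Psi_n)_{n\in\mathbb N}$ be an effective list of all functionals, so that $G\le_TF$ if and only if $G=\Psi_n(F)$ for some $n$. The \emph{use} of a convergent computation is the least number exceeding all its oracle queries. The \emph{use principle} says that a computation from $F$ with use $u$ is also a computation from every $G$ with $G\restriction u=F\restriction u$.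

During a construction, $\Gamma(D;m)[s]$ denotes the computation from the current value of $D$, run for at most $s$ steps, and $\Gamma(D)\restriction n[s]$ denotes the computations $\Gamma(D;m)[s]$ for $m<n$; their use is the maximum of the individual uses. A computation from the final value of an oracle is called \emph{true}. If the true computation $\Gamma(D;m)$ has use $g$, then from some stage on $D\restriction g$ no longer changes and $\Gamma(D;m)[s]$ is the true computation.

\subsection{Autoreducible sets}
To make $X$ nonmitotic directly, one would have to defeat all quadruples consisting of two r.e.\ sets and two functionals. The next lemma reduces this to defeating single functionals. A set $X$ is \emph{autoreducible} if there is a functional $\Psi$ with $\Psi(X\setminus\{z\};z)=X(z)$ for all $z$: membership of $z$ can be decided from the rest of $X$.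

\begin{lemma}\label{lem:auto}
Every mitotic r.e.\ set is autoreducible.
\end{lemma}

\begin{proof}
Let $X_1,X_2$ be a splitting of $X$ with $X=\Phi_1(X_1)=\Phi_2(X_2)$. The oracle $X\setminus\{z\}$ computes $X_1\setminus\{z\}$ and $X_2\setminus\{z\}$, uniformly in $z$: for $y\ne z$ with $y\in X$, enumerate $X_1$ and $X_2$ until $y$ appears. Run $\Phi_1(X_1\setminus\{z\};z)$ and $\Phi_2(X_2\setminus\{z\};z)$ in parallel; output $1$ as soon as one of them gives $1$, and output $0$ as soon as both have given $0$. If $z\notin X$, both oracles are correct, both computations give $0$, and the output is $0$. If $z\in X_i$, the oracle for the other half is correct, so that computation gives $1$; the output $0$ is never issued and the output is $1$.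
\end{proof}

\subsection{Requirements}
Fix r.e.\ sets $A<_TB$. Replacing $A$ by $\{2x:x\in A\}\cup\{2x+1:x\in\mathbb N\}$, we may assume that $A$ is infinite. Partition $\mathbb N$ computably into infinite computable sets $S_A$ and $S_{e,i}$ ($e,i\in\mathbb N$), and let $S_e=\bigcup_iS_{e,i}$; we call $S_e$ the $e$th \emph{column}. Let $\sigma:\mathbb N\to S_A$ be the increasing bijection and let $a_0,a_1,\dots$ be a one-one computable enumeration of $\sigma(A)$. Let $B_0\subseteq B_1\subseteq\cdots$ be a computable approximation of $B$ by finite sets.

Let $\tau\in\mathbb N$ range over indices of triples $(W_\tau,\Phi_\tau,\Gamma_\tau)$ consisting of an r.e.\ set, with approximation $W_{\tau,s}$, and two functionals. We build one r.e.\ set $D$, a subset $C$ of $D$, and r.e.\ sets $X_\tau$. Call $\tau$ \emph{true} if $\Phi_\tau(W_\tau)=C$ and $\Gamma_\tau(D)=W_\tau$. Let $Q_0,Q_1,\dots$ be a computable list without repetitions of the requirements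
\begin{align*}
P_n&:\quad D\ne\Psi_n(C),\\
R_{\tau,n}&:\quad\text{if $\tau$ is true, then $\Psi_n(X_\tau\setminus\{z\};z)=X_\tau(z)$ fails for some $z$.}
\end{align*}
A smaller $e$ means a higher priority. Numbers enter $D$ in two ways only: $a_s$ enters at stage $s$, so that $D\cap S_A=\sigma(A)$, and numbers of $S_e$ enter when $Q_e$ acts. Let
\[
S_C=S_A\cup\bigcup\{S_e: Q_e\text{ is of type }R\},\qquad C=D\cap S_C .
\]
The set $S_C$ is computable, so $C$ is r.e.\ and $A\le_TC\le_TD$ holds automatically. The numbers enumerated by requirements of type $R$ go into $C$, and those enumerated by requirements of type $P$ go into $D\setminus C$. Finally put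
\[
D^{<e}=D\cap\Bigl(S_A\cup\bigcup_{e'<e}S_{e'}\Bigr),
\]
the part of $D$ that $Q_e$ cannot restrain.

It remains to achieve four things: $D\le_TB$; every $P_n$; $X_\tau\equiv_TW_\tau$ for true $\tau$; and every $R_{\tau,n}$.

\section{Three ideas}\label{sec:ideas}

\subsection{Squeezing $W$ between $C$ and $D$}\label{sub:squeeze}
Fix a true $\tau$, drop the subscript, and consider one functional $\Psi$. The plain way to get $W\le_TX$ is to keep \emph{markers} $\gamma_0<\gamma_1<\cdots$ and to put $\gamma_w$ into $X$ when $w$ enters $W$. The plain way to defeat $\Psi$ is to keep a \emph{slot} $z$ out of $X$ until $\Psi(X\setminus\{z\};z)$ converges to $0$, say with use $u$, and then to put $z$ into $X$ and preserve the rest of $X\restriction u$. (If the computation never converges to $0$, then $z$ stays out and $\Psi$ is wrong at $z$.) There are two conflicts. For $X\le_TW$, the set $W$ must be able to foresee that $z$ enters $X$. For $W\le_TX$, markers below $u$ must enter $X$ whenever $W$ changes, and this can destroy the computation. We have no direct control over $W$. But since $W=\Gamma(D)$, we can keep $W$ from changing by restraining $D$, and since $C=\Phi(W)$, we can force $W$ to change by enumerating into $C$.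

\begin{example}\label{ex:toy}
Let $W=C=D$, let $\Phi$ and $\Gamma$ be the functional that queries its input and outputs the answer, and suppose that all sets are still empty. Give each index $j$ a slot $z_j=10+2j$ and a marker $\gamma_j=11+2j$. We attack with $z_1=12$. We reserve the \emph{trigger} $y=5$ and promise that $12$ enters $X$ only if $5$ enters $C$; a trigger for $z_0$, if there is one, is chosen below $5$. Suppose that $\Psi(X\setminus\{12\};12)=0$ with use $30$. The slots and markers below $30$ are those of the indices $0,\dots,9$, so until we attack we keep the numbers $0,\dots,9$ out of $D$, and the computation survives.

To attack, we put $5$ into $C$. Then $W$ changes at $5$, and plain coding would put $\gamma_5=21<30$ into $X$. Instead we put $z_1=12$ into $X$ and give every index $j\ge1$ a new slot and a new marker above $30$. The reduction $W\le_TX$ survives: it trusts $\gamma_j$ only when $X\restriction(\gamma_j+1)$ has stopped changing, and $12$ lies below every marker that was moved. The reduction $X\le_TW$ survives because the promise was kept. The only numbers below $30$ that could still enter $X$ are $z_0=10$ and $\gamma_0=11$, and they stay out if no number below $5$ enters $D$. So $\Psi(X\setminus\{12\};12)=0$ while $12\in X$, and the restraint needed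 to keep this win is only $5$, the trigger itself.
\end{example}

For general $\Phi$ and $\Gamma$, an index $k$ is prepared for an attack by waiting until $\Gamma(D)\restriction(k+1)$ converges and agrees with $W$, taking a \emph{guard} $g_k$ at least as large as the use, and choosing a trigger $y_k>g_k$ in $S_C$. We wait for $\Psi(X\setminus\{z_k\};z_k)=0$ with use $u$ and $\Phi(W;y_k)=0$ with use $\varphi$, and we freeze $W$ below both by preserving $\Gamma(D)\restriction K$ for some $K\ge u,\varphi$. When $y_k$ enters $C$, the set $W$ must change below $\varphi$, and it cannot change below $k+1$ as long as $D\restriction g_k$ is preserved. Unlike in the example, $W$ need not respond at once, so all work on $X$ is suspended until it does.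

\subsection{Dead indices}\label{sub:dead}
Suppose that a number $x<g_k$ enters $D$ for a reason we cannot prevent. The computations $\Gamma(D)\restriction(k+1)$ may reappear with a use above $y_k$. Then enumerating $y_k$ might let $W$ change at some $w<k$, which would force the small marker $\gamma_w$ into $X$; so a new trigger above the new use is needed. But $W$ may already have answered ``$z_k\notin X$'' on the ground that $y_k\notin C$. We let $W$ give this answer only after checking that $C\restriction g_k$ has stopped changing. If $x\in S_C$, the answer has not been given, and a new trigger may be appointed. If $x\notin S_C$, then $x$ was enumerated by a requirement of type $P$, the set $W$ need not be able to see $x$, and the answer may have been given. The index $k$ is then \emph{dead}: its slot cannot be used until $C\restriction g_k$ changes or the slot is replaced.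

So each requirement of type $R$ owns infinitely many indices, and we must show that they do not all die. A requirement $P_n$ of lower priority can be made to respect the guard. One of higher priority cannot, and it may act infinitely often. The construction is arranged so that, with finitely many exceptions, whenever a requirement enumerates a number $x$, some smaller number of $S_A$ enters $D$ afterwards, or the requirement never acts again. A number of $S_A$ lies in $S_C$, so it revives every index that $x$ killed.

\subsection{Permitting by $B$, injury by $A$}\label{sub:permit}
For $D\le_TB$, a number may enter a column only when $B$ permits it, and since $A$ is coded into $C$, no computation can be protected against $S_A$. The hypothesis $B\not\le_TA$ reconciles these constraints with the requirements. Consider $Q_0=P_n$. It keeps a stack of \emph{certificates}. The one at level $i$ consists of a witness $y_i\in S_0\setminus D$ with $\Psi_n(C;y_i)=0$ and a number $v_i$ exceeding $y_i$ and bounding the use, and $y_{i+1}\ge v_i$. A certificate is discarded when a number below $v_i$ enters $D$, and it may act, putting $y_i$ into $D\setminus C$, once $B\restriction i$ has changed during its life. After acting, $Q_0$ rests until a number below $v_i$ enters $D$.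

There are three conceivable outcomes. If some action is never undone, $P_n$ is met. If not, and every level eventually has a certificate that lasts forever, then $A$ can recognize such certificates, and $B\restriction i$ cannot change after one has appeared at level $i$; so $B\le_TA$, which is false. There remains the case of a least level $i_0$ at which no certificate lasts. Then $\Psi_n(C)\ne D$, because a true computation $\Psi_n(C;y)=0$ with suitable $y$ would supply a lasting certificate. In this outcome the levels above $i_0$ may act infinitely often. But when such a level enumerates $y$, the certificate at level $i_0$ has $v_{i_0}\le y$ and survives; it does not last, and eventually only $S_A$ can destroy it. This is the source of the small number of $S_A$ promised in Section~\ref{sub:dead}.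

The restraints $v_i$ for $i\ge i_0$ may be unbounded, so requirements of lower priority need stages at which these restraints are absent. They are the stages $s$ after which no number of $S_A$ below $a_s$ enters $D$. We create certificates and guards at stage $s$ only if they are at most $a_s$, and older ones above $a_s$ are destroyed by $a_s$. At such a stage, everything that exists is safe from $A$.

\section{The construction}\label{sec:construction}

Fix a computable bijection $(n,i,j)\mapsto\langle n,i,j\rangle$ from $\mathbb N^3$ onto $\mathbb N$ with $i\le\langle n,i,j\rangle$, and let $I_{n,i}=\{\langle n,i,j\rangle:j\in\mathbb N\}$. For each $\tau$ a \emph{module} builds $X_\tau$; in module $\tau$, the indices $k\in I_{n,i}$ are \emph{owned} by level $i$ of $R_{\tau,n}$.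

Stage $s$ has three phases. In phase 0, $a_s$ enters $D$. In phase 1, $Q_0,\dots,Q_s$ take turns in this order, each enumerating at most one number into $D$. In phase 2, the modules $0,\dots,s$ take turns; they enumerate nothing into $D$. A number chosen at stage $s$ is \emph{fresh} if it exceeds $s$ and every number (index, use, \dots) mentioned so far.

\subsection{The module $\tau$}\label{sub:module}
Write $W,\Phi,\Gamma,X$ for $W_\tau,\Phi_\tau,\Gamma_\tau,X_\tau$. The module keeps the following data.
\begin{itemize}
\item A length $L$, initially $0$. The \emph{indices} are the numbers $k<L$.
\item A set $\widehat W\subseteq\{0,\dots,L-1\}$, the version of $W\restriction L$ that has been coded into $X$ so far.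
\item For each index $k$ a slot $z_k$ and a marker $\gamma_k$, with $z_0<\gamma_0<z_1<\gamma_1<\cdots$.
\item For each index $k$ a status: \emph{vacant}, \emph{appointed} with guard $g_k$ and trigger $y_k$, or \emph{dead} with guard $g_k$.
\item Possibly one \emph{pending pair} $(k,\varphi)$, recording that a trigger for $k$ has entered $C$ and that we are waiting for $W$ to change below $\varphi$.
\end{itemize}
Two rules take effect immediately, at any point of a stage.
\begin{itemize}
\item[(S1)] When $x$ enters $D$, each non-vacant $k$ with $x<g_k$ becomes vacant if $x\in S_C$, and becomes (or remains) dead with the same guard if $x\notin S_C$.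
\item[(S2)] At an action at index $k$ in this module (defined in Section~\ref{sub:certificates}), all indices $\ge k$ become vacant.
\end{itemize}
To \emph{lift from $j$} means to make each index $k\ge j$ vacant and to give it new fresh numbers $z_k<\gamma_k$, in increasing order of $k$; these indices are said to be \emph{lifted}. This preserves the ordering of slots and markers.

At its turn in stage $s$, the module evaluates the condition
\[
U:\quad\Gamma(D)\restriction L[s]\text{ converges and equals }W_s\restriction L .
\]
The module looks at $W_s$ only when $U$ holds, so that preserving a computation $\Gamma(D)\restriction K$ prevents it from ever seeing a change of $W\restriction K$. When $W_s\restriction L\ne\widehat W$, the \emph{least difference} is the least $w$ with $W_s(w)\ne\widehat W(w)$. The turn has two parts.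

\emph{Part 1.} If one of the following cases applies, carry it out.
\begin{itemize}
\item \emph{Growth.} Nothing is pending, $U$ holds, and $W_s\restriction L=\widehat W$. Create the index $L$, vacant and with fresh $z_L<\gamma_L$; put $\widehat W(L)=W_s(L)$; increase $L$ by $1$.
\item \emph{Update.} Nothing is pending, $U$ holds, and $W_s\restriction L\ne\widehat W$ with least difference $w$. Put $\gamma_w$ into $X$, lift from $w$, and set $\widehat W=W_s\restriction L$.
\item \emph{Resolution.} The pair $(k,\varphi)$ is pending, $U$ holds, and $W_s\restriction\varphi\ne\widehat W\restriction\varphi$; let $w$ be the least difference. If $w\ge k$, put $z_k$ into $X$ and lift from $k$. If $w<k$, put $\gamma_w$ into $X$ and lift from $w$. Set $\widehat W=W_s\restriction L$ and cancel the pending pair.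
\end{itemize}

\emph{Part 2.} If nothing is pending now, go through $k=0,1,\dots,L-1$ in order, passing over non-vacant indices. If $k$ is vacant, check whether $\Gamma(D)\restriction(k+1)[s]$ converges, with use $g'$ say, and equals $\widehat W\restriction(k+1)$, and whether
\[
g:=\max(g',\,g_{k-1},\,y_{k-1}+1)\le a_s ,
\]
where $g_{k-1}$ and $y_{k-1}+1$ are omitted if $k=0$, and $y_{k-1}+1$ is omitted if $k-1$ is dead. If so, \emph{fill} $k$: it becomes appointed with $g_k=g$ and a fresh $y_k\in S_e$, where $Q_e$ is the requirement that owns $k$. If not, end the turn.

\subsection{Certificates, wins and restraint}\label{sub:certificates}
Each $Q_e$ has a \emph{stack} of certificates at levels $0,\dots,\ell-1$, initially empty; $\ell$ is the \emph{stack length}. The certificate at level $i$ has a \emph{witness} $y\in S_e$ and a \emph{use} $v$, also written $v_i$; put $v_{-1}=0$. In addition $Q_e$ may hold a \emph{win}, with a \emph{win-use} $\eta$. When $x$ enters $D$, all certificates with $v>x$ are discarded and all wins with $\eta>x$ that exist already are canceled. Certificates will be created with $v_\ell\ge v_{\ell-1}$, so a discard removes a top part of the stack and the occupied levels always form an initial segment. A certificate or win is \emph{permanent} if it is never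 discarded or canceled.

For $Q_e=R_{\tau,n}$, the \emph{level-$i$ candidate} is the least index $k\in I_{n,i}$ of module $\tau$ that is not dead, if there is one; the \emph{current candidate} is the level-$\ell$ candidate, where $\ell$ is the current stack length. At any moment the \emph{restraint} $r_e$ is the maximum of its \emph{components} ($0$ if there are none): the uses $v$ in the stack of $Q_e$; the win-use $\eta$, if $Q_e$ holds a win; and, for type $R$, the guard $g_k$ of the current candidate $k$, if $k$ is appointed.

At stage $s$, with stack length $\ell$, a \emph{level-$\ell$ configuration} is the following.
\begin{itemize}
\item \emph{For $Q_e=P_n$:} a number $y\in S_{e,\ell}\setminus D$ with $y\ge v_{\ell-1}$ and $\Psi_n(C;y)[s]=0$ with use $\theta$. Its use is $v=\max(y+1,\theta)$, which exceeds $v_{\ell-1}$.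
\item \emph{For $Q_e=R_{\tau,n}$:} the level-$\ell$ candidate $k$ is appointed; put $y=y_k$ and $z=z_k$. We have $\Psi_n(X\setminus\{z\};z)[s]=0$ with use $u$ and $\Phi(\widehat W;y)[s]=0$ with use $\varphi$. The configuration is given by a number $K$ with $\max(u,\varphi,k+1)\le K\le L$ such that all indices $<K$ are non-vacant and $\Gamma(D)\restriction K[s]$ converges, with use $g'$ say, and equals $\widehat W\restriction K$. Its use is $v=\max(v_{\ell-1},\,g',\,g_{K-1},\,y_{K-1}+1)$, where $y_{K-1}+1$ is omitted if $K-1$ is dead. A certificate created from it records the data $(k,z,y,u,\varphi,K,v)$, and $k$ is its \emph{index}.
\end{itemize}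
A level-$i$ certificate created at stage $t_0$ is \emph{flagged} at stage $t$ if $B_t\restriction i\ne B_{t_0}\restriction i$.

At its turn in stage $s$, $Q_e$ does nothing if it holds a win. Otherwise it proceeds as follows.
\begin{itemize}
\item \emph{Act.} If some flagged certificate has a witness $y\ge r_{e'}$ for all $e'<e$, take the one of lowest level and put $y$ into $D$. Then $Q_e$ obtains a win with $\eta=v$ (type $P$) or $\eta=y$ (type $R$). For type $R$ this is an \emph{action at index $k$} in module $\tau$, where $k$ is the index of the certificate: rule (S2) applies, and $(k,\varphi)$ becomes the pending pair of the module, replacing any earlier one.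
\item \emph{Create.} Otherwise, if there is a level-$\ell$ configuration with $v\le a_s$, create a level-$\ell$ certificate from the one with least $y$ (type $P$) or least $K$ (type $R$). The search is finite, since $y<a_s$ and $K\le L$.
\end{itemize}
This ends the construction. It is computable, so $D$, $C$ and all $X_\tau$ are r.e.

The construction is a sequence of \emph{events}: the entry of a number into $D$ together with all its immediate effects; the creation of a certificate; a growth, update or resolution; a fill. A \emph{moment} is a point between two consecutive events. By the rule for acting, a number of a column $S_{e''}$ with $e''>e$ that enters $D$ is at least the value of $r_e$ at the moment before; we say that the columns $>e$ \emph{respect} $r_e$.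

\section{Invariants}\label{sec:invariants}

The lemmas of this section hold for every module, whether or not $\tau$ is true.

\begin{lemma}\label{lem:module}
\begin{itemize}
\item[(a)] Every slot, marker or trigger assigned to an index $k$ exceeds $k$, and no number is assigned twice.
\item[(b)] During stage $s$, $\widehat W\subseteq W_s$, and $\widehat W$ only increases. At an update or resolution with least difference $w$, the value $\widehat W(w)$ changes from $0$ to $1$.
\item[(c)] Numbers enter $X$, and indices are lifted, only at updates and resolutions. At such an event, with least difference $w$, there is $j\le w$ such that the lift is from $j$ and the number entering $X$ is the current $\gamma_j$ or $z_j$. If it is $\gamma_j$, then $j=w$; if it is $z_j$, then a pair with index $j$ was pending. Current slots and markers are never in $X$.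
\item[(d)] While $(k,\varphi)$ is pending, $\varphi\le L$; the data $L,\widehat W,X$ and all slots and markers do not change; no index is filled; and all indices $\ge k$ are vacant.
\end{itemize}
\end{lemma}

\begin{proof}
(a) holds because these numbers are fresh and $k$ has been mentioned. For (b), each value given to $\widehat W(m)$ at stage $s$ is $W_s(m)$, and $W_s\subseteq W_{s+1}$. Part (c) is read off from Part 1 of the turn; a number that enters $X$ ceases to be current in the same event, and its successor is fresh. For (d), $\varphi\le K\le L$ held when the certificate was created, and $L$ never decreases; (S2) vacates the indices $\ge k$; and growth, update and fill require that nothing be pending.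
\end{proof}

\begin{lemma}\label{lem:order}
At every moment the non-vacant indices form an initial segment, and $g_k<y_k$ for appointed $k$. If $j<k$ are non-vacant, then $g_j\le g_k$, and $y_j<g_k$ if $j$ is appointed. At every moment of stage $s$ after phase $0$, each non-vacant $k$ has $g_k\le a_s$.
\end{lemma}

\begin{proof}
By induction on events. When $k$ is filled, all smaller indices are non-vacant and all larger ones are vacant. The new guard satisfies $g_k\ge g_{k-1}\ge g_j$ for $j<k$; it exceeds $y_{k-1}$ if $k-1$ is appointed; and $y_j<g_{k-1}\le g_k$ for appointed $j<k-1$. The trigger is fresh, so $y_k>g_k$. Every other event leaves statuses alone, or adds a vacant index at the top, or turns appointed indices into dead ones with the same guards, or vacates a final segment of the non-vacant indices; for (S1) the last point uses that $x<g_j$ implies $x<g_k$ when $j<k$. Finally, $a_s\in S_C$ vacates all indices with $g_k>a_s$ in phase $0$, and fills in stage $s$ require $g\le a_s$.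
\end{proof}

\begin{lemma}\label{lem:stack}
\begin{itemize}
\item[(a)] A level-$i$ certificate satisfies $i\le y<v$. For type $P$, its witness is at least the use of every certificate below it in the stack.
\item[(b)] Level $i$ of $Q_e$ acts at most $i$ times.
\item[(c)] At every moment of stage $s$ after phase $0$, $r_e\le a_s$ for all $e$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For type $P$, write $y_i$ for the witness at level $i$. Then $v_i>y_i\ge v_{i-1}$, so witnesses and uses increase strictly along the stack, and $y_i\ge i$. For type $R$, $y=y_k>k\ge i$ because $k\in I_{n,i}$. If $k=K-1$, then $v\ge y_k+1$; if $k<K-1$, then $v\ge g_{K-1}>y_k$ by Lemma~\ref{lem:order}.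

(b) An acting certificate is discarded by its own witness $y<v$. So distinct actions at level $i$ use distinct certificates, whose lives are disjoint, and each action needs a change of $B\restriction i$ during the life of its certificate. The approximation to $B\restriction i$ changes at most $i$ times.

(c) Certificates and wins from earlier stages have survived $a_s$, so their uses are $\le a_s$. Certificates created in stage $s$ have $v\le a_s$. A win obtained in stage $s$ has $\eta\le v\le a_s$, where $v$ is the use of the acting certificate. Guards are $\le a_s$ by Lemma~\ref{lem:order}.
\end{proof}

The next lemma says that a certificate of type $R$ preserves the whole situation from which it was created.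

\begin{lemma}\label{lem:cert}
Suppose that a certificate of $R_{\tau,n}$ with data $(k,z,y,u,\varphi,K,v)$ exists at some moment. Then from its creation up to this moment:
\begin{itemize}
\item[(a)] no number $<v$ has entered $D$;
\item[(b)] no index $<K$ has been lifted or has changed its status, guard or trigger; in particular $k$ is appointed with $y_k=y$ and $z_k=z$;
\item[(c)] $\widehat W\restriction K$ and $X\restriction u$ have not changed;
\item[(d)] every pending pair has had index $\ge K$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is the discard rule. We prove (b)--(d) by induction on events, for all certificates at once. At creation the indices $<K$ are non-vacant, so (d) holds by Lemma~\ref{lem:module}(d); moreover Lemma~\ref{lem:order} gives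
\begin{equation}\label{eq:below}
g_j\le g_{K-1}\le v\ \text{ for } j<K,\qquad y_j<v\ \text{ for appointed } j<K .
\end{equation}
Consider an event that the certificate survives, and assume (b)--(d) up to the moment before it, so that \eqref{eq:below} still holds.

Suppose that $x$ enters $D$; then $x\ge v$, and (S1) does not affect indices $<K$. If the event is an action at an index $k_1$ of module $\tau$, then by (b) for the acting certificate $k_1$ is appointed and $x=y_{k_1}$, so $k_1\ge K$ by \eqref{eq:below}. Hence (S2) affects only indices $\ge K$, and the new pending pair has index $\ge K$.

Suppose that the event is an update or resolution at stage $s$. By (a), the computations $\Gamma(D)\restriction K$ of use $g'\le v$ are those present at creation, so $U$ and (c) give $W_s\restriction K=\Gamma(D)\restriction K[s]=\widehat W\restriction K$. Thus the least difference is $\ge K$, and with (d) the lift is from some $j\ge K$. The number entering $X$ exceeds $j\ge K\ge u$ by Lemma~\ref{lem:module}(a).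

A growth adds an index $\ge K$, a fill concerns a vacant index, which is $\ge K$, and the creation of another certificate changes no module.
\end{proof}

\begin{lemma}\label{lem:status}
\begin{itemize}
\item[(a)] At the moment before an action at index $k$, the index $k$ is appointed, and the number enumerated is $y_k$. A number chosen as a trigger for $k$ can enter $D$ only in this way, by an action of the level that owns $k$.
\item[(b)] While $k$ is appointed, $\Gamma(D)\restriction(k+1)=\widehat W\restriction(k+1)$ by unchanged computations of use $\le g_k$. If $k$ is appointed at the moment before an update or resolution, no index $\le k$ is lifted.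
\item[(c)] A non-vacant index $k$ changes its status, guard or trigger only when a number $<g_k$ enters $D$ \emph{(}then $k$ becomes vacant if the number is in $S_C$, and dead with the same guard otherwise\emph{)}; or when $k$ is appointed and $y_k$ enters $D$ \emph{(}then $k$ becomes vacant\emph{)}; or when $k$ is dead and is lifted \emph{(}then $k$ becomes vacant\emph{)}.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first statement is Lemma~\ref{lem:cert}(b). A trigger for $k$ lies in the column of the owner $R_{\tau,n}$ of $k$, so it can enter only as the witness of a certificate of $R_{\tau,n}$; no number is assigned twice, so that certificate has index $k$, and its level is the $i$ with $k\in I_{n,i}$.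

(b) The equation holds at the fill, and by (S1) no number $<g_k$ enters $D$ while $k$ remains appointed. At an update or resolution, $U$ gives $W_s\restriction(k+1)=\Gamma(D)\restriction(k+1)[s]=\widehat W\restriction(k+1)$, so the least difference exceeds $k$ and $\widehat W\restriction(k+1)$ does not change. A pending pair has index $>k$ by Lemma~\ref{lem:module}(d). So the lift is from some $j>k$.

(c) The status of a non-vacant $k$ is affected only by (S1), (S2) and lifts. By (b), an appointed index is not lifted. An action at index $k$ is the entry of $y_k$, by (a). An action at index $j<k$ enumerates $y_j\in S_C$, and $y_j<g_k$ by Lemma~\ref{lem:order}, so this is an instance of the first case.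
\end{proof}

Figure~\ref{fig:status} summarizes part (c). The last two lemmas say when a component of a restraint lasts forever.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[draw,rounded corners] (v) at (0,0) {vacant};
\node[draw,rounded corners] (a) at (8,0) {appointed $(g_k,y_k)$};
\node[draw,rounded corners] (d) at (4,-3) {dead $(g_k)$};
\draw[->] (v) to[bend left=12] node[above] {\small fill} (a);
\draw[->] (a) to[bend left=12] node[below] {\small $x<g_k$, $x\in S_C$; or $x=y_k$} (v);
\draw[->] (a) -- node[right] {\small\ $x<g_k$, $x\notin S_C$} (d);
\draw[->] (d) -- node[left] {\small $x<g_k$, $x\in S_C$; or lift\ } (v);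
\end{tikzpicture}
\caption{All possible changes of status of an index $k$ with guard $g_k$ and trigger $y_k$; here $x$ is a number entering $D$. An index returns to ``vacant'' only through a change of $C=D\cap S_C$ below $g_k$ or at $y_k$, or through a lift, which replaces its slot.}\label{fig:status}
\end{figure}

\begin{lemma}\label{lem:protect}
If $Q_e$ holds a win with win-use $\eta$ at some moment and no number $<\eta$ enters $D^{<e}$ afterwards, the win is permanent. If $Q_e$ has a certificate with use $v$ at some moment and no number $<v$ enters $D^{<e+1}$ afterwards, the certificate is permanent.
\end{lemma}

\begin{proof}
As long as the win or certificate exists, $r_e\ge\eta$ or $r_e\ge v$, and the columns $>e$ respect $r_e$. As long as the win exists, $Q_e$ enumerates nothing. So there is no first number below $\eta$, or below $v$, to enter $D$.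
\end{proof}

For a guard the argument needs more care: $g_k$ is a component of $r_e$ only while $k$ is the current candidate, and this can end because the stack grows.

\begin{lemma}\label{lem:guard}
Let $Q_e=R_{\tau,n}$. Suppose that at some moment the stack length is $\ell$ and the level-$\ell$ candidate $k$ is appointed with guard $g$ and trigger $y$, and that afterwards the stack length is never below $\ell$, no number $<g$ enters $D^{<e+1}$, and $y$ does not enter $D$. Then at all later moments $k$ is the level-$\ell$ candidate, it is appointed with guard $g$ and trigger $y$, and $r_e\ge g$.
\end{lemma}

\begin{proof}
Suppose that $k$ has been the level-$\ell$ candidate, appointed with $g$ and $y$, up to some later moment. At that moment $r_e\ge g$. Indeed, if the stack length is $\ell$, then $g$ is a component of $r_e$. If it is larger, the level-$\ell$ certificate was created after the initial moment, hence with index $k$ and some $K>k$, and $v\ge g_{K-1}\ge g$. So if the next event is the entry of a number, that number is $\ge g$, and it is not $y$. By Lemma~\ref{lem:status}(c), $k$ keeps its status and data. The elements $j<k$ of $I_{n,\ell}$ are dead with $g_j\le g$, and they are not lifted by Lemma~\ref{lem:status}(b), so they stay dead.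
\end{proof}

\section{True stages}\label{sec:true}

A stage $s$ is \emph{$A$-true} if no number of $S_A$ below $a_s$ enters $D$ after stage $s$; then none enters at a stage $\ge s$. Since the enumeration $(a_s)$ is one-one, $a_s\to\infty$, and for each $m$ the stage $s\ge m$ with least $a_s$ is $A$-true. So there are infinitely many $A$-true stages.

A requirement may act infinitely often and impose unbounded restraint, so the usual induction (``$Q_e$ eventually stops acting'') is not available. Its replacement has two parts. The statement $(\mathrm{Dom}_e)$ below says that, from some stage on, the actions of higher priority are dominated by $A$: once an initial segment of $D\cap S_A$ has settled, the same initial segment of $D^{<e}$ has settled. The statement $(\mathrm{Bnd}_e)$ says that the restraint is bounded along the $A$-true stages.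

\begin{proposition}\label{prop:true}
For every $e$ the following hold.
\begin{itemize}
\item[$(\mathrm{Dom}_e)$] There is $n_e$ such that for all $s\ge n_e$ and all $v$: if no number $<v$ enters $D\cap S_A$ at stages $\ge s$, then no number $<v$ enters $D^{<e}$ at stages $\ge s$.
\item[$(\mathrm{True}_e)$] Let $s\ge\max(n_e,e)$ be $A$-true. If $Q_e$ holds a win at the beginning of its turn in stage $s$, or acts at that turn, the win is permanent. If $Q_e$ has no permanent win, every certificate of $Q_e$ existing at the end of that turn is permanent.
\item[$(\mathrm{Gap}_e)$] If $Q_e$ has no permanent win, there is a least level $i_e$ of $Q_e$ that has no permanent certificate.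
\item[$(\mathrm{Bnd}_e)$] There are $N_e\ge\max(n_{e+1},e)$ and $\rho_e$ such that at each moment after the turn of $Q_e$ within an $A$-true stage $s\ge N_e$ we have $r_e\le\rho_e$, and, if $Q_e$ is of type $R$ and its current candidate $k$ is appointed, then $y_k$ never enters $D$.
\end{itemize}
\end{proposition}

\begin{proof}
$(\mathrm{Dom}_0)$ holds with $n_0=0$, as $D^{<0}=D\cap S_A$. Assume $(\mathrm{Dom}_e)$ and $(\mathrm{Bnd}_{e'})$ for $e'<e$. We prove $(\mathrm{True}_e)$, $(\mathrm{Gap}_e)$, $(\mathrm{Dom}_{e+1})$ and $(\mathrm{Bnd}_e)$. The first step is that $A$ can recognize permanent certificates.

\smallskip\noindent\emph{Claim. Suppose that $Q_e$ has no permanent win. If a certificate of $Q_e$ with use $v$ exists at the end of a stage $s\ge n_e$ and no number $<v$ enters $D\cap S_A$ after stage $s$, then the certificate is permanent.}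

By $(\mathrm{Dom}_e)$ at $s+1$, no number $<v$ enters $D^{<e}$ after stage $s$. Suppose that the certificate is discarded, by a number $x<v$. Until then the columns $>e$ respect $r_e\ge v$, so $x$ is the witness of an acting certificate of $Q_e$. For type $R$, the win-use is $\eta=x<v$. For type $P$, the acting certificate is not above ours in the stack, since otherwise $x\ge v$ by Lemma~\ref{lem:stack}(a); so its use $\eta$ is at most $v$. In both cases the win is permanent by Lemma~\ref{lem:protect}, a contradiction. This proves the claim.

\smallskip\noindent\emph{Proof of $(\mathrm{True}_e)$.} By $(\mathrm{Dom}_e)$, no number $<a_s$ enters $D^{<e}$ at stages $\ge s$. A win held at the beginning of the turn or obtained at the turn has $\eta\le a_s$ by Lemma~\ref{lem:stack}(c), so it is permanent by Lemma~\ref{lem:protect}. Now suppose that $Q_e$ has no permanent win. A certificate existing at the end of the turn has $v\le a_s$, and it survives to the end of the stage because the columns $>e$ respect $r_e$. The claim applies.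

\smallskip\noindent\emph{Proof of $(\mathrm{Gap}_e)$.} This is the only place where $B\not\le_TA$ is used. Suppose that $Q_e$ has no permanent win and that every level has a permanent certificate. Let $\rho^*=\max_{e'<e}\rho_{e'}$ ($0$ if $e=0$). Given $i\ge\rho^*$, use the oracle $A$ to find a stage $s\ge n_e$ at whose end there is a level-$i$ certificate, with use $v$ and witness $y$, such that no number $<v$ enters $D\cap S_A$ after stage $s$. The permanent level-$i$ certificate shows that the search ends, and by the claim the certificate found is permanent. We show that $B\restriction i=B_s\restriction i$; then $B\le_TA$, a contradiction.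

Suppose that $B_t\restriction i\ne B_s\restriction i$ for some $t>s$. The certificate was created at a stage $\le s$ and the approximation is increasing, so the certificate is flagged at all stages $\ge t$. Let $s'\ge t$ be $A$-true with $s'\ge\max(n_e,e)$ and $s'\ge N_{e'}$ for all $e'<e$. At its turn in stage $s'$, $Q_e$ holds no win by $(\mathrm{True}_e)$, and $y\ge i\ge\rho^*\ge r_{e'}$ for all $e'<e$ by Lemma~\ref{lem:stack}(a) and $(\mathrm{Bnd}_{e'})$. So $Q_e$ acts, and the win is permanent by $(\mathrm{True}_e)$, a contradiction.

\smallskip\noindent\emph{Proof of $(\mathrm{Dom}_{e+1})$.} If $Q_e$ has a permanent win, it acts finitely often; let $n_{e+1}\ge n_e$ be a stage after its last action. Suppose that it has none. For type $R$ let $n_{e+1}=n_e$; for type $P$ let $n_{e+1}\ge n_e$ be a stage after all actions at levels $\le i_e$, which are finitely many by Lemma~\ref{lem:stack}(b). Let $s\ge n_{e+1}$, and suppose that no number $<v$ enters $D\cap S_A$ at stages $\ge s$. Then none enters $D^{<e}$. Suppose that $Q_e$ enumerates some $y<v$ at a stage $t\ge s$.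

For type $R$, the win-use is $y<v$, so the win is permanent by Lemma~\ref{lem:protect}, a contradiction. For type $P$ this argument fails, since the win-use may exceed $v$; here the shape of the stack is used. The action is at a level $>i_e$, so a level-$i_e$ certificate exists at that moment, and $v_{i_e}\le y<v$ by Lemma~\ref{lem:stack}(a). It survives the entry of $y$, and it survives the rest of stage $t$ because the columns $>e$ respect $r_e$. By the claim it is permanent, contrary to the choice of $i_e$.

\smallskip\noindent\emph{Proof of $(\mathrm{Bnd}_e)$.} If $Q_e$ has a permanent win, no certificate is created once it is in force, so the stack only shrinks; choose $N_e\ge\max(n_{e+1},e)$ such that from stage $N_e$ on the permanent win is in force and the stack is constant, of length $\lambda$ say. If $Q_e$ has no permanent win, put $\lambda=i_e$ and choose $N_e\ge\max(n_{e+1},e)$ such that from stage $N_e$ on the permanent certificates at levels $<\lambda$ exist and level $\lambda$ does not act. In both cases, from stage $N_e$ on, the certificates at levels $<\lambda$ are fixed and level $\lambda$ does not act.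

Call a moment \emph{good} if it comes after the turn of $Q_e$ within an $A$-true stage $s\ge N_e$. At a good moment the stack length is $\lambda$ and the only possible win is the permanent one. This is by the choice of $N_e$ in the first case; in the second case $(\mathrm{True}_e)$ shows that at the end of the turn there is no win and no certificate at level $i_e$. So the certificate and win components of $r_e$ are the same at all good moments, which settles type $P$.

For type $R$, suppose that at a good moment in stage $s$ the level-$\lambda$ candidate $k$ is appointed with guard $g$. The trigger $y_k$ never enters $D$, since by Lemma~\ref{lem:status}(a) that would be an action at level $\lambda$. Also $g\le a_s$, so by $(\mathrm{Dom}_{e+1})$ no number $<g$ enters $D^{<e+1}$ at stages $\ge s$. By Lemma~\ref{lem:guard}, $k$ remains the level-$\lambda$ candidate with guard $g$ forever. So the guard component is absent at all good moments before the first one at which it occurs and constant from then on, and $r_e$ is bounded at good moments.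
\end{proof}

\begin{corollary}\label{cor:noconf}
Suppose that $Q_e$ has no permanent win. For all sufficiently large $A$-true stages $s$, throughout the turn of $Q_e$ and until the end of the stage the stack consists of the permanent certificates at levels $<i_e$, and at the turn there is no level-$i_e$ configuration with use $\le a_s$.
\end{corollary}

\begin{proof}
Let $s\ge\max(n_e,e)$ be $A$-true and so large that the permanent certificates at levels $<i_e$ exist. By $(\mathrm{True}_e)$, $Q_e$ holds no win and does not act at its turn, and level $i_e$ is empty at the end of the turn. Nothing is discarded during the turn, so level $i_e$ was empty at its beginning, and no certificate was created; hence there was no configuration with use $\le a_s$.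
\end{proof}

\section{The endpoints: $D\le_TB$ and $D\not\le_TC$}\label{sec:endpoints}

If flagged certificates acted at once, $B$ could decide $y\in D$ by waiting until $B\restriction y$ has settled. But a flagged certificate can be blocked by a restraint of higher priority and act later, when the restraint has dropped. So $B$ must find a stage at which every blocking component is permanent. It can do so because it computes $A$ and, recursively, the columns of higher priority.

\begin{proposition}\label{prop:DB}
$D\le_TB$.
\end{proposition}

\begin{proof}
Since $A\le_TB$, the oracle $B$ decides $D\cap S_A$. We describe, uniformly in $e$, a procedure that decides $D\cap S_e$ from $B$ and $D^{<e}$; recursion on $e$ then gives $D\le_TB$. Given $y\in S_e$, search for a stage $s\ge e$ such that, with $\rho=\max_{e'\le e}r_{e'}$ evaluated at the beginning of the turn of $Q_e$ in stage $s$: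
\begin{itemize}
\item[(1)] $B_s\restriction y=B\restriction y$;
\item[(2)] no number $<\rho$ enters $D^{<e}$ after that moment;
\item[(3)] for each $e'<e$ such that $Q_{e'}$ is of type $R$ and its current candidate $k$ is appointed at that moment, $y_k$ never enters $D$.
\end{itemize}
These conditions are decidable from $B$ and $D^{<e}$, as the triggers in (3) lie in columns $<e$. Answer that $y\in D$ if and only if $y$ is in $D$ at the end of this turn.

The search ends. Let $s$ be $A$-true, so large that (1) holds, with $s\ge\max(n_e,e)$ and $s\ge N_{e'}$ for $e'<e$. Then $\rho\le a_s$ by Lemma~\ref{lem:stack}(c), so (2) follows from $(\mathrm{Dom}_e)$, and (3) is $(\mathrm{Bnd}_{e'})$.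

The answer is correct. Suppose that $y$ enters $D$ at a stage $t>s$, as the witness of a level-$i$ certificate created at stage $t_0$. Then $i\le y$, so $B_{s'}\restriction i=B\restriction i$ for all $s'\ge s$ by (1). Since $B_t\restriction i\ne B_{t_0}\restriction i$, we get $t_0<s$ and $B_s\restriction i\ne B_{t_0}\restriction i$. So the certificate exists at the beginning of the turn of $Q_e$ in stage $s$ and is flagged.

Suppose first that $Q_e$ holds a win at the beginning of this turn or acts at this turn. Then $\eta\le\rho$; in the second case because $\eta$ is at most the use of a certificate present at the beginning of the turn. By (2) and Lemma~\ref{lem:protect} the win is permanent, so $Q_e$ does not act at stage $t$, a contradiction. Hence $Q_e$ holds no win and does not act, although our certificate is flagged. So $y<r_{e'}$ for some $e'<e$ at the beginning of the turn; let $\nu>y$ be a component of $r_{e'}$, and note that $D^{<e'+1}\subseteq D^{<e}$. All certificates and the win of $Q_{e'}$ present at that moment have uses $\le\rho$, so they are permanent by (2) and Lemma~\ref{lem:protect}. If $\nu$ is one of these uses, then $r_{e'}\ge\nu$ forever. If $\nu$ is the guard of the current candidate, the stack length of $Q_{e'}$ never drops below its present value, so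 (2), (3) and Lemma~\ref{lem:guard} give $r_{e'}\ge\nu$ forever. In both cases $y<r_{e'}$ at stage $t$, so $y$ cannot enter $D$.
\end{proof}

\begin{proposition}\label{prop:P}
Every requirement $P_n$ is met. Hence $A\le_TC<_TD\le_TB$.
\end{proposition}

\begin{proof}
Let $Q_e=P_n$, and suppose that $D=\Psi_n(C)$.

Suppose that $Q_e$ has a permanent win, obtained from a certificate with witness $y$ and use $v=\eta$. At its creation $\Psi_n(C;y)=0$ with use $\le v$. No number $<v$ enters $D$ during the life of the certificate; then $y$ enters $D$, but $y\notin S_C$; and no number $<v$ enters $D$ afterwards. So $C\restriction v$ never changes after the creation, and $\Psi_n(C;y)=0\ne1=D(y)$, a contradiction.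

Suppose that $Q_e$ has no permanent win. Numbers of $S_{e,i_e}$ are enumerated only by level $i_e$, so only finitely many of them are in $D$, by Lemma~\ref{lem:stack}(b). Choose $y^*\in S_{e,i_e}\setminus D$ with $y^*\ge v_{i_e-1}$, the use of the permanent certificate at level $i_e-1$ (or $0$). The true computation $\Psi_n(C;y^*)$ gives $0$, with use $\theta^*$ say. At every late stage $s$ it is the current computation and $\max(y^*+1,\theta^*)\le a_s$. So at late $A$-true stages $y^*$ is a level-$i_e$ configuration with use $\le a_s$, contrary to Corollary~\ref{cor:noconf}.
\end{proof}

\section{The copy $X_\tau$ of $W_\tau$}\label{sec:copy}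

Throughout this section $\tau$ is true, and we write $W,\Phi,\Gamma,X$. The module halts its work while a pair is pending, so we must first show that it always resumes. This is where $C=\Phi(W)$ forces $W$ to respond to a trigger.

\begin{lemma}\label{lem:progress}
\begin{itemize}
\item[(a)] A pending pair can be replaced only by one of smaller index, and a pending pair that is never replaced is resolved.
\item[(b)] $L\to\infty$. In particular, infinitely many turns of the module reach Part 2 with nothing pending.
\item[(c)] For each $w$, $\widehat W(w)=W(w)$ from some point on.
\item[(d)] Each index is lifted only finitely often.
\end{itemize}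
\end{lemma}

\begin{proof}
(a) While $(k,\varphi)$ is pending, indices $\ge k$ are vacant, and an action at index $j$ requires $j$ to be appointed (Lemma~\ref{lem:status}(a)); so a replacing pair has index $<k$. Suppose that $(k,\varphi)$ is neither replaced nor resolved, and let $y$ be the witness of the certificate that produced it. Then $L$ and $\widehat W$ never change again. By Lemma~\ref{lem:cert}(c), $\Phi(\widehat W;y)=0$ with use $\varphi$. Since $y\in C$, we have $\Phi(W;y)=1$, so $W\restriction\varphi\ne\widehat W\restriction\varphi$ by the use principle. Since $\Gamma(D)=W$ and $L$ is fixed, $U$ holds at all late stages. So at a late stage the pair is resolved, a contradiction.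

(b) Suppose that $L$ is eventually constant. Each update or resolution adds an element to $\widehat W\subseteq\{0,\dots,L-1\}$, so there is a last one, if any. After it nothing is ever pending, because by (a) a pending pair leads, after finitely many replacements, to a resolution. At a late stage $U$ holds, nothing is pending, and no update occurs, so a growth occurs, a contradiction. After a growth nothing is pending, so Part 2 is reached.

(c) After a growth at stage $s$ we have $\widehat W=W_s\restriction L$. Now use (b) and Lemma~\ref{lem:module}(b).

(d) The index $k$ is lifted by a lift from some $j\le k$. By Lemma~\ref{lem:module}(b),(c), either $\widehat W(j)$ changes from $0$ to $1$ at that event, which happens at most once, or a pair with index $j$ is resolved. Such pairs come from actions of the level owning $j$, which are finitely many by Lemma~\ref{lem:stack}(b).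
\end{proof}

\begin{lemma}\label{lem:settle}
Each index $k$ is, from some point on, either appointed with fixed $g_k,y_k$ or dead with fixed $g_k$.
\end{lemma}

\begin{proof}
By induction on $k$. Let $g'$ be the use of the true computations $\Gamma(D)\restriction(k+1)$, and let $g^*=\max(g',g_{k-1},y_{k-1}+1)$ with the final data of $k-1$ and the omissions of the fill rule. Take a stage after which the indices $<k$ have settled, $k$ exists, no action at index $k$ occurs, $\widehat W\restriction(k+1)=W\restriction(k+1)$, $D\restriction g^*$ does not change, $a_s\ge g^*$, and $\Gamma(D)\restriction(k+1)[s]$ are the true computations. If $k$ is vacant at some later moment, then at the next turn that reaches Part 2 with nothing pending it is filled with $g_k=g^*$, and by Lemma~\ref{lem:status}(a),(c) it stays appointed. If $k$ is never vacant again, its guard is fixed, and it stays appointed, or it is or becomes dead and stays dead.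
\end{proof}

\begin{proposition}\label{prop:equiv}
$X\equiv_TW$.
\end{proposition}

\begin{proof}
A subscript $t$ denotes the value at the end of stage $t$.

\smallskip\noindent\emph{$W\le_TX$.} Given $w$, search for $t$ such that $w$ is an index at the end of stage $t$ and $X_t\restriction(\gamma+1)=X\restriction(\gamma+1)$, where $\gamma=\gamma_{w,t}$. Such $t$ exists since $\gamma_w$ reaches a limit by Lemma~\ref{lem:progress}(d). No lift from any $j\le w$ occurs after stage $t$: at the first one, the current $\gamma_j$ or $z_j$ would enter $X$, and this number is new to $X$ and is $\le\gamma$. If $w\in W$ but $\widehat W_t(w)=0$, then by Lemma~\ref{lem:progress}(c) a later update or resolution puts $w$ into $\widehat W$; its least difference is $\le w$, so it lifts from some $j\le w$, which is impossible. Hence $W(w)=\widehat W_t(w)$.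

\smallskip\noindent\emph{$X\le_TW$.} The oracle $W$ computes $C=\Phi(W)$. Only numbers assigned as slots or markers enter $X$. A number assigned at stage $s$ exceeds $s$, so running the construction to stage $x$ reveals whether $x$ is ever assigned, and as what. Let $x$ be assigned at stage $s_0$.

Suppose that $x$ is assigned as $\gamma_w$. It can enter $X$ only at an event at which $\widehat W(w)$ changes from $0$ to $1$. If $w\notin W$, then $x\notin X$. If $w\in W$, find $t\ge s_0$ with $\widehat W_t(w)=1$; then $X(x)=X_t(x)$.

Suppose that $x$ is assigned as $z_k$. Search for $t\ge s_0$ such that at the end of stage $t$ one of the following holds.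
\begin{itemize}
\item[(1)] $k$ has been lifted since the assignment of $x$. Answer $X_t(x)$.
\item[(2)] $k$ has not been lifted since then, $k$ is non-vacant, $C_t\restriction g_k=C\restriction g_k$, and either $k$ is dead or $y_k\notin C$. Answer $x\notin X$.
\end{itemize}
By Lemma~\ref{lem:module}(c),(d), $x$ can enter $X$ only while it is the current $z_k$, at the resolution of a pair with index $k$, and $k$ is vacant at the moment before. In case (1), $x$ is no longer current, so the answer is correct. In case (2), $x$ is current, so $x\notin X_t$. After stage $t$ no number of $S_C$ below $g_k$ enters $D$, and $y_k$ does not enter if $k$ is appointed. By Lemma~\ref{lem:status}(c), $k$ stays non-vacant, with the same guard, up to the moment before its next lift, if there is one. So $x$ does not enter $X$ while it is current, and the answer is correct. This is the step that needs the status ``dead'': if a number outside $S_C$ could make $k$ vacant, a new trigger could be appointed after the answer was given.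

The search ends. If $k$ is never lifted after the assignment, then by Lemma~\ref{lem:settle} it is eventually dead with fixed guard, or eventually appointed with fixed $g_k,y_k$. In the latter case $y_k\notin C$, since $y_k$ can enter only by an action at index $k$ while it is the current trigger, which would vacate $k$. In both cases (2) holds at all late stages.
\end{proof}

\section{Diagonalization, and the proof of the theorem}\label{sec:R}

\begin{proposition}\label{prop:R}
Every requirement $R_{\tau,n}$ is met.
\end{proposition}

\begin{proof}
Let $Q_e=R_{\tau,n}$ with $\tau$ true, and write $W,\Phi,\Gamma,X$.

\smallskip\noindent\textbf{Case 1: $Q_e$ has a permanent win.} This is Example~\ref{ex:toy} in general form. Let the win come from a certificate with data $(k,z,y,u,\varphi,K,v)$. The win-use is $y$, so from the action on, every number entering $D$ is $\ge y$. At the moment before the action, Lemmas~\ref{lem:cert} and~\ref{lem:order} give: $\Psi_n(X\setminus\{z\};z)=0$ with use $u$; $k$ is appointed with $y_k=y$ and $z_k=z$; every $j<k$ is non-vacant with $g_j\le g_k<y$, and $y_j<g_k<y$ if $j$ is appointed.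

\emph{Every later update or resolution has least difference $>k$.} At the moment before the action, $\Gamma(D)\restriction(k+1)=\widehat W\restriction(k+1)$ by computations of use $\le g_k<y$ (Lemma~\ref{lem:status}(b)). These are true computations, since $D\restriction y$ does not change any more. So $\widehat W\restriction(k+1)=W\restriction(k+1)$, and $\widehat W\subseteq W_t\subseteq W$ leaves no room for a difference below $k+1$ at any later stage $t$.

\emph{From the action on, the indices $<k$ keep their status and data, and no lift from any $j<k$ occurs.} Argue by induction on events. A number entering $D$ is $\ge y$, so it is neither below a guard $g_j$ nor equal to a trigger $y_j$ with $j<k$. A lift from $j<k$ would need least difference $j$, which was just excluded, or a pending pair with index $j$, which is excluded because $j$ is non-vacant. Lemma~\ref{lem:status}(c) completes the step.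

\emph{The slot $z$ enters $X$, and nothing else below $u$ does.} The pair $(k,\varphi)$ is not replaced, since a replacing action would be at an index $j<k$ and would vacate $j$. By Lemma~\ref{lem:progress}(a) the pair is resolved. Until then $X$ and $z_k=z$ do not change. At the resolution the least difference exceeds $k$, so $z$ enters $X$ and all indices $\ge k$ are lifted. From then on the slots and markers of indices $\ge k$ are numbers chosen fresh after $u$ was mentioned, so they exceed $u$; and slots and markers of indices $j<k$ do not enter $X$, since that would come with a lift from $j$.

Thus $(X\setminus\{z\})\restriction u$ is the same as before the action, and $\Psi_n(X\setminus\{z\};z)=0\ne1=X(z)$.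

\smallskip\noindent\textbf{Case 2: $Q_e$ has no permanent win.} Suppose that $\Psi_n(X\setminus\{z\};z)=X(z)$ for all $z$. We want a level-$i_e$ configuration made of true computations, and for this some index owned by level $i_e$ must be appointed forever; this is the danger described in Section~\ref{sub:dead}. Let $m\ge n_e$ be an $A$-true stage as in Corollary~\ref{cor:noconf}, and call a moment \emph{late} if it is the end of stage $m$ or comes after it. At late moments the stack length is $\ge i_e$, and every level-$i_e$ certificate existing at a late moment was created after stage $m$.

Since $L\to\infty$ and new indices are vacant, some element of $I_{n,i_e}$ is a non-dead index at some late moment. Let $k^*$ be the least such element. Each smaller element of $I_{n,i_e}$ is an index at the end of stage $m$ (otherwise it would be created vacant later), and it is dead at all late moments. So at late moments $k^*$ is the level-$i_e$ candidate whenever it is a non-dead index.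

\emph{If $k^*$ is appointed at a late moment, then $r_e\ge g_{k^*}$ at that moment.} If the stack length is $i_e$, then $g_{k^*}$ is a component of $r_e$. Otherwise consider the level-$i_e$ certificate. Its index was non-dead at the late moment before its creation, so it is $\ge k^*$, and $K>k^*$. By Lemma~\ref{lem:cert}(b), $g_{k^*}$ has the same value as at the creation, when $g_{k^*}\le g_{K-1}\le v$.

\emph{$k^*$ is eventually appointed forever.} By Lemma~\ref{lem:settle} it suffices to show that $k^*$ is not eventually dead forever. Suppose that it is. Since $k^*$ is non-dead at some late moment, there is a last event at which it becomes dead, in a stage $t>m$. At the moment before, $k^*$ is appointed with some guard $g$, and the event is the entry of a number $x<g$ with $x\notin S_C$; so $x$ lies in a column $S_{e'}$ of type $P$. Since the columns $>e$ respect $r_e\ge g$ and column $e$ is of type $R$, we have $e'<e$, so $x$ enters $D^{<e}$. By $(\mathrm{Dom}_e)$, some $a<g$ enters $D\cap S_A$ at a stage $\ge t$. By Lemma~\ref{lem:order}, $g\le a_t$, so $a\ne a_t$ and $a$ enters after stage $t$. At that moment $k^*$ is dead with guard $g$, and $a\in S_C$ makes it vacant, a contradiction.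

Let $y^*$ and $z^*$ be the final trigger and slot of $k^*$. Then $z^*\notin X$ by Lemma~\ref{lem:module}(c), and $y^*\notin C$, since its entry would vacate $k^*$. So the true computations $\Psi_n(X\setminus\{z^*\};z^*)$ and $\Phi(W;y^*)$ both give $0$, with uses $u^*$ and $\varphi^*$ say. Let $K=\max(u^*,\varphi^*,k^*+1)$, let $g'$ be the use of the true computations $\Gamma(D)\restriction K$, and let $v^*$ be the maximum of $g'$, the permanent $v_{i_e-1}$, the final $g_{K-1}$ and, if $K-1$ is finally appointed, the final $y_{K-1}+1$. At all sufficiently large stages $s$: $K\le L$; the indices $<K$ are non-vacant with their final data (Lemma~\ref{lem:settle}); $k^*$ is the level-$i_e$ candidate; $\widehat W\restriction K=W\restriction K$, so that $\Phi(\widehat W;y^*)[s]=0$ with use $\varphi^*$; $\Psi_n(X\setminus\{z^*\};z^*)[s]$ and $\Gamma(D)\restriction K[s]$ are the true computations; and $v^*\le a_s$. So at large $A$-true stages $K$ gives a level-$i_e$ configuration with use $v^*\le a_s$, contrary to Corollary~\ref{cor:noconf}.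
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:P}, $A\le_TC<_TD\le_TB$. Let $W$ be r.e.\ with $C\le_TW\le_TD$. Choose $\tau$ with $W_\tau=W$, $\Phi_\tau(W)=C$ and $\Gamma_\tau(D)=W$; then $\tau$ is true. The set $X_\tau$ is r.e., $X_\tau\equiv_TW$ by Proposition~\ref{prop:equiv}, and $X_\tau$ is not autoreducible by Proposition~\ref{prop:R}. By Lemma~\ref{lem:auto} it is nonmitotic. So no r.e.\ degree between $\deg C$ and $\deg D$, endpoints included, is completely mitotic.
\end{proof}

\section{Uniformity and the position of the interval}\label{sec:complements}

\begin{proposition}\label{prop:uniform}
From r.e.\ indices of sets $A<_TB$ and an index of a reduction $A\le_TB$ one can compute: r.e.\ indices of sets $C,D$ as in Theorem~\ref{thm:main}; indices of reductions $A\le_TC$, $C\le_TD$ and $D\le_TB$; and, from any $\tau$, an r.e.\ index of $X_\tau$ and indices of functionals that witness $X_\tau\equiv_TW_\tau$ whenever $\tau$ is true. For true $\tau$, the set $X_\tau$ is not autoreducible.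
\end{proposition}

\begin{proof}
The passage to an infinite set $A$ and the construction are uniform in the indices of $A$ and $B$. The reductions $A\le_TC\le_TD$ are explicit from $\sigma$ and $S_C$. The procedure of Proposition~\ref{prop:DB} is a uniform recursion based on the reduction $A\le_TB$, and the procedures of Proposition~\ref{prop:equiv} use only $\tau$ and the construction. The parameters $n_e,N_e,\rho_e,i_e$ occur only in the proofs that these procedures halt and are correct. The last statement is Proposition~\ref{prop:R}.
\end{proof}

\begin{proposition}\label{prop:endpoints}
Given $\mathbf a<\mathbf b$ in $\mathbb R$, an interval $[\mathbf c,\mathbf d]$ without completely mitotic degrees can always be chosen with $\mathbf a<\mathbf c<\mathbf d<\mathbf b$. Neither $\mathbf c=\mathbf a$ nor $\mathbf d=\mathbf b$ can be achieved in general.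
\end{proposition}

\begin{proof}
Take $[\mathbf c,\mathbf d]$ from Theorem~\ref{thm:main} and, by the density of $\mathbb R$, replace it by $[\mathbf c_1,\mathbf d_1]$ with $\mathbf c<\mathbf c_1<\mathbf d_1<\mathbf d$. If $\mathbf a=\mathbf 0$, every interval $[\mathbf a,\mathbf d]$ contains the completely mitotic degree $\mathbf 0$. By (iii) there is a completely mitotic $\mathbf b>\mathbf 0$, and every interval $[\mathbf c,\mathbf b]$ contains it.
\end{proof}

\begin{corollary}\label{cor:top}
For an r.e.\ degree $\mathbf b>\mathbf 0$ the following are equivalent: $(\alpha)$ $\mathbf b$ is not completely mitotic; $(\beta)$ for every r.e.\ degree $\mathbf a<\mathbf b$ there are $\mathbf c<\mathbf d$ in $[\mathbf a,\mathbf b]$ such that no member of $[\mathbf c,\mathbf d]\cup\{\mathbf b\}$ is completely mitotic.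
\end{corollary}

\begin{proof}
Taking $\mathbf a=\mathbf 0$ in $(\beta)$ gives $(\alpha)$. Conversely, Theorem~\ref{thm:main} provides $[\mathbf c,\mathbf d]$, and $(\alpha)$ takes care of $\mathbf b$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{splitting}
\emph{Splitting theorems in recursion theory},
\texttt{https://digitalcommons.calvin.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=1476\&\allowbreak context=calvin\_facultypubs}.

\end{thebibliography}
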